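# Low-degree polynomials and the Inversion Principle: $AB=I\to BA=I$ is not provable in $\mathbf{LA}$ over $\mathrm{GF}(2)$

## 1. The unprovability theorem and the theory it concerns

**Theorem 1.** Let $\mathbf{LA}$ be the quantifier-free, three-sorted theory of matrices over $\mathrm{GF}(2)$ described below. Let $I_n:=\lambda ij\langle n,n,\mathrm{cond}(i=j,1,0)\rangle$, and let $\mathrm{IP}_n$ be the sequent
$$\lambda ij\langle n,n,\Sigma\lambda kl\langle 1,n,A_{il}B_{lj}\rangle\rangle=I_n\ \rightarrow\ \lambda ij\langle n,n,\Sigma\lambda kl\langle 1,n,B_{il}A_{lj}\rangle\rangle=I_n, \tag{1}$$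
where $n$ is a free index variable and $A,B$ are free matrix variables. Then $\mathrm{IP}_n$ is not a theorem of $\mathbf{LA}$. Consequently no $\mathrm{ID}$ with $\mathbf{LA}^{\mathrm{ID}}=\mathbf{LA}^{\mathrm{IP}_n}$ is a theorem of $\mathbf{LA}$.

Here $\mathbf{LA}^{\mathrm{ID}}$ is $\mathbf{LA}$ extended by the formula $\mathrm{ID}$, and an $\mathrm{ID}$ with $\mathbf{LA}^{\mathrm{ID}}=\mathbf{LA}^{\mathrm{IP}_n}$ is called a hard matrix identity. Besides $\mathrm{IP}_n$, examples are $AB=I\wedge AC=I\supset B=C$ and $AB=I\supset(AC=0\supset C=0)$. The second sentence of the theorem follows from the first: if $\mathbf{LA}\vdash\mathrm{ID}$, then $\mathbf{LA}=\mathbf{LA}^{\mathrm{ID}}=\mathbf{LA}^{\mathrm{IP}_n}\vdash\mathrm{IP}_n$.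

In plain words: for actual square matrices, $AB=I$ implies $BA=I$. The theorem says that one cannot see this by manipulating matrices entry by entry, summing entries, and doing induction on quantifier-free statements. The question is posed in "LA, Permutations, and the Hajós Calculus" (http://prof.msoltys.com/wp-content/uploads/2015/04/soltys-tcs04.pdf). A stronger statement, Theorem 2, is given and proved in Sections 10 and 11.

**The language.** There are three sorts: indices ($i,j,k,\dots$, ranging over $\mathbb N$), field elements ($a,b,\dots$) and matrices ($A,B,\dots$).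

- Index terms are built from index variables, $0,1,+,*$, limited subtraction $-$, $\mathrm{div}$, $\mathrm{rem}$, $\mathrm{cond}(\alpha,i,j)$, and $r(A)$, $c(A)$, the numbers of rows and columns.
- Field terms are built from field variables, $0,1,+,*,-,{}^{-1}$, $\mathrm{cond}(\alpha,a,b)$, entries $e(A,i,j)=A_{ij}$, and $\Sigma A$, the sum of all entries of $A$.
- Matrix terms are matrix variables and $\lambda ij\langle m,n,t\rangle$, the $m\times n$ matrix with $(i,j)$ entry $t(i,j)$, where $t$ is a field term and $i,j$ are bound.

Atomic formulas are $i\le j$, $i=j$, $a=b$, $A=B$. Formulas are built from these with $\neg,\wedge,\vee$ only; $\alpha\supset\beta$ abbreviates $\neg\alpha\vee\beta$ and $i<j$ abbreviates $i\le j\wedge\neg\,i=j$. In $\mathrm{cond}(\alpha,\cdot,\cdot)$ all atoms of $\alpha$ have the form $i\le j$ or $i=j$. This restriction will matter a great deal.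

For example, the term $\Sigma\lambda kl\langle1,n,A_{il}B_{lj}\rangle$ in (1), for $n=2$, $i=1$, $j=2$, is the sum of the entries of the row $(A_{11}B_{12},\,A_{12}B_{22})$. So (1) says $AB=I_n\to BA=I_n$, with the products written out.

**The proof system.** $\mathbf{LA}$ is the quantifier-free part of Gentzen's $\mathrm{LK}$ (structural rules, cut, propositional rules), with the equality axioms for each sort (reflexivity, symmetry, transitivity, congruence) and the following axiom schemes, in which any terms of the right sorts may be substituted.

- Index axioms: the standard defining axioms for $0,1,+,*$, for $\le$ as a total order compatible with $+$, for limited subtraction, $\mathrm{div}$, $\mathrm{rem}$ and $\mathrm{cond}$ (that is, $\alpha\to\mathrm{cond}(\alpha,i,j)=i$ and $\neg\alpha\to\mathrm{cond}(\alpha,i,j)=j$).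
- Field axioms: $0\ne1$; commutativity and associativity of $+,*$; distributivity; $a+0=a$; $a+(-a)=0$; $1*a=a$; $a\ne0\to a*a^{-1}=1$; the analogous $\mathrm{cond}$ axioms; and, to force $\mathrm{GF}(2)$, the axioms $\to a=0\vee a=1$ and $\to 1+1=0$.
- Axioms for $\lambda$ and $e$: $r(\lambda ij\langle m,n,t\rangle)=m$; $c(\lambda ij\langle m,n,t\rangle)=n$; $1\le i,\ i\le m,\ 1\le j,\ j\le n\to e(\lambda ij\langle m,n,t\rangle,i,j)=t(i,j)$; and $i=0\vee r(A)<i\vee j=0\vee c(A)<j\to e(A,i,j)=0$.
- Axioms for $\Sigma$: $r(A)=1,\ c(A)=1\to\Sigma A=A_{11}$; $r(A)=1,\ 1<c(A)\to\Sigma A=\Sigma\lambda ij\langle1,c(A)-1,A_{ij}\rangle+A_{1c(A)}$; $\Sigma A=\Sigma A^t$, where $A^t:=\lambda ij\langle c(A),r(A),A_{ji}\rangle$; $1<r(A),\ 1<c(A)\to\Sigma A=A_{11}+\Sigma R(A)+\Sigma S(A)+\Sigma M(A)$, where $R(A)=\lambda ij\langle1,c(A)-1,A_{1,j+1}\rangle$, $S(A)=\lambda ij\langle r(A)-1,1,A_{i+1,1}\rangle$, $M(A)=\lambda ij\langle r(A)-1,c(A)-1,A_{i+1,j+1}\rangle$; and $r(A)=0\vee c(A)=0\to\Sigma A=0$.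

There are two extra rules.

- Induction rule: from $\Gamma,\alpha(i)\to\alpha(i+1),\Delta$ infer $\Gamma,\alpha(0)\to\alpha(n),\Delta$, where $\alpha$ is any formula, $n$ any index term, and $i$ is not free in $\Gamma,\Delta,n$.
- Matrix equality rule: from $\Gamma\to e(A,i,j)=e(B,i,j),\Delta$ and $\Gamma\to r(A)=r(B),\Delta$ and $\Gamma\to c(A)=c(B),\Delta$ infer $\Gamma\to A=B,\Delta$, where $i,j$ are not free in the conclusion.

The theory is not feeble: it is known that $\mathbf{LA}$ proves all ring properties of matrices, such as $A(BC)=(AB)C$.

## 2. Inverses in special cases, and matrices of injective maps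

**Size one.** If $A=(a)$ and $B=(b)$, then $AB=I$ and $BA=I$ are the same equation $ab=1$, by commutativity.

**One symmetric matrix.** It is known that $\mathbf{LA}$ proves hard matrix identities when at least one of the matrices involved is symmetric. Here is the reason for $\mathrm{IP}_n$ with $A=A^t$. From $AB=I$ we get $B^tA=(AB)^t=I$. So $B^t=B^t(AB)=(B^tA)B=B$ and $BA=B^tA=I$. As polynomials in the entries,
$$BA-I=(B-B^t)A+(B^tA-I),\qquad B^t-B=B^t(I-AB)+(B^tA-I)B,$$
and $(B^tA-I)_{ij}-(AB-I)_{ji}=\sum_lB_{li}(A_{lj}-A_{jl})$. So the entries of $BA-I$ are combinations of the hypotheses $(AB-I)_{uv}$ and $A_{uv}-A_{vu}$, and nothing of degree above $4$ is written down, whatever $n$ is.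

**The general case, by determinants.** Write $\mathrm{adj}(A)$ for the adjugate. Then
$$\det(A)\,(BA-I)=\mathrm{adj}(A)\,(AB-I)\,A,$$
so modulo the entries of $AB-I$ the left side vanishes. Multiply by $\det(B)$ and use $\det(A)\det(B)=\det(AB)$, which is $1$ modulo the entries of $AB-I$. This proves $BA=I$. Count degrees. The displayed identity uses degree at most $n+2$, and multiplication by $\det B$ gives $2n+2$. The polynomial $\det(AB)-1$ is a combination of the $(AB-I)_{uv}$ in degree $\le2n$, and multiplying it by an entry of $BA-I$ again gives $2n+2$. So this argument is uniform in $n$, but its degree grows linearly with $n$. Degree will be our measure of difficulty.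

**Looking for a counterexample.** To show unprovability one would like a structure where the axioms of $\mathbf{LA}$ hold and $\mathrm{IP}_n$ fails. Among actual finite matrices there is none. On infinite sequences the two shifts satisfy $AB=I\neq BA$. Let us try to cut this down to $n\times n$. Put $A_{i,i+1}=1$ for $1\le i<n$, all other entries $0$, and $B=A^t$. Then
$$AA^t=\mathrm{diag}(1,\dots,1,0),\qquad A^tA=\mathrm{diag}(0,1,\dots,1).$$
The second matrix is as wrong as we want, but the hypothesis $AA^t=I$ fails, in exactly one place: row $n$ of $A$ has nowhere to put its $1$.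

More generally, let $f:\{1,\dots,n\}\to\{1,\dots,n-1\}$ and let $A$ have $A_{i,f(i)}=1$ and all other entries $0$. Column $n$ of $A$ is zero, so $(A^tA)_{nn}=0$ and $A^tA\ne I$. And $(AA^t)_{ij}=1$ if $f(i)=f(j)$, and $0$ otherwise. So $AA^t=I$ holds exactly when $f$ is injective. A counterexample of this shape is a violation of the pigeonhole principle: $n$ pigeons, $n-1$ holes, no collision.

There is no such $f$. But algebraic reasoning restricted to polynomials of low degree cannot refute the existence of $f$; that is a theorem of Razborov, stated below. So the plan has two halves. First, substitute the pigeonhole matrix into "$AB=I$ and $BA\ne I$" to see that this system cannot be refuted in low degree. Second, show that an $\mathbf{LA}$-proof of (1) would give a refutation in low degree. The second half is where the work lies.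

## 3. Polynomial calculus over $\mathbb F_q$

We work over $\mathbb F_q$ with $q$ a prime power, since Theorem 2 needs it. For Theorem 1 put $q=2$ everywhere; then $p^*$ below is just $1+p$.

Let $P=\mathbb F_q[\text{variables}]/(x^q-x)$, with the relation imposed for every variable $x$. Each $f\in P$ has a unique representative with all exponents $\le q-1$, and $\deg f$ is its degree. Reducing $x^q$ to $x$ never raises degrees, so $\deg fg\le\deg f+\deg g$. In $P$ we have $f^q=f$, because the $q$-th power map is additive, fixes $\mathbb F_q$ and fixes each variable. Put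
$$p^*:=1-p^{q-1}.$$
Think of $p^*=0$ as the statement $p\ne0$. We have $pp^*=p-p^q=0$, $\deg p^*\le(q-1)\deg p$, $0^*=1$, and $1=p^*+p^{q-1}$.

**Definition (closure and refutation).** For $F\subseteq P$ and real $D\ge0$ let $\mathrm{cl}_D(F)$ be the least $\mathbb F_q$-subspace of $\{f:\deg f\le D\}$ that contains all $f\in F$ of degree $\le D$ and is closed under $f\mapsto xf$, $x$ a variable, whenever $\deg f\le D-1$. We say that $F$ is refuted in degree $D$ if $1\in\mathrm{cl}_D(F)$. This is then a polynomial calculus (PC) refutation of degree $\le D$ in the usual sense.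

Three properties are used constantly.

- Multiplying by one variable at a time: if $f\in\mathrm{cl}_D(F)$ and $\deg f+\deg p\le D$, then $pf\in\mathrm{cl}_D(F)$.
- $\mathrm{cl}_D(F)$ is monotone in $D$ and in $F$.
- If $D'\ge D$ and all elements of $G$ of degree $\le D$ lie in $\mathrm{cl}_{D'}(F)$, then $\mathrm{cl}_D(F\cup G)\subseteq\mathrm{cl}_{D'}(F)$.

For example, take $q=2$ and $F=\{1+x_1,\ 1+x_2,\ x_1x_2\}$. From $1+x_1$ we get $x_2+x_1x_2$; adding $x_1x_2$ gives $x_2$; adding $1+x_2$ gives $1$. So $F$ is refuted in degree $2$. It is not refuted in degree $1$: $\mathrm{cl}_1(F)$ is the span of $1+x_1,1+x_2$, which contains no nonzero constant. This $F$ is the pigeonhole principle for two pigeons and one hole.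

**Theorem R (Razborov).** Let $m>h$ and let $k$ be a field. In $k[x_{ij}:i\le m,\ j\le h]/(x_{ij}^2-x_{ij})$, every PC refutation of the set $\mathrm{PHP}^m_h$ consisting of $Q_i=1-\sum_jx_{ij}$ ($i\le m$) and $x_{ij}x_{i'j}$ ($i\ne i'$) has degree at least $h/2+1$.

This is from A. Razborov, *Lower bounds for the polynomial calculus*, Comput. Complexity 7 (1998) 291–324. We use it as a black box. (The bound still holds if the set also contains $x_{ij}x_{ij'}$ for $j\ne j'$; omitting axioms only makes refuting harder.)

The next lemma turns a refutation that uses "$p\neq0$" into a derivation of "$p=0$".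

**Lemma 1.** If $\deg p\le\delta$ and $1\in\mathrm{cl}_D(E\cup\{p^*\})$, then $p\in\mathrm{cl}_{D+\delta}(E)$.

*Proof.* We show $pf\in\mathrm{cl}_{D+\delta}(E)$ for every $f\in\mathrm{cl}_D(E\cup\{p^*\})$, and then take $f=1$. If $f\in E$ has degree $\le D$, then $\deg p+\deg f\le D+\delta$ and the claim follows by multiplication. If $f=p^*$, then $pf=0$. The claim is preserved by linear combinations. If it holds for $f$ and $\deg f\le D-1$, then $\deg pf\le D+\delta-1$, so $x\,pf\in\mathrm{cl}_{D+\delta}(E)$. $\square$

**Definition (cases).** Think of finite or infinite sets $Z_1,\dots,Z_k\subseteq P$ as statements: $Z_l$ is true if all its elements vanish. A *case* is a pair $(\tau,g)$ with $\tau\in\{0,1\}^k$ and $g$ choosing some $g_l\in Z_l$ for each $l$ with $\tau(l)=0$. Its polynomial set is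
$$E(\tau,g)=\bigcup_{\tau(l)=1}Z_l\ \cup\ \{g_l^*:\tau(l)=0\}.$$
If $Z_l=\emptyset$, no case has $\tau(l)=0$.

The choice $g_l$ names a witness for falsity. For instance, with $q=2$ and $Z_1=\{x,y\}$ there are three cases: the statement is true, with set $\{x,y\}$; or false with witness $x$, with set $\{1+x\}$; or false with witness $y$, with set $\{1+y\}$. Witnesses keep degrees low. The statement "not all entries vanish" would be one polynomial of degree growing with the number of entries; a witness costs one polynomial of bounded degree.

**Lemma 2 (case distinction).** Let all elements of $Z_1,\dots,Z_k$ have degree $\le\delta$. If $1\in\mathrm{cl}_D(E\cup E(\tau,g))$ for every case $(\tau,g)$, then $1\in\mathrm{cl}_{D+k\delta}(E)$.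

*Proof.* Let $k=1$. For every $g\in Z_1$ we have $1\in\mathrm{cl}_D(E\cup\{g^*\})$, so $g\in\mathrm{cl}_{D+\delta}(E)$ by Lemma 1. Thus $Z_1\subseteq\mathrm{cl}_{D+\delta}(E)$. The case $\tau(1)=1$ gives $1\in\mathrm{cl}_D(E\cup Z_1)\subseteq\mathrm{cl}_{D+\delta}(E)$. For $k>1$, fix a case $(\tau',g')$ on $Z_1,\dots,Z_{k-1}$ and apply the case $k=1$ to $Z_k$ over $E\cup E(\tau',g')$. This gives $1\in\mathrm{cl}_{D+\delta}(E\cup E(\tau',g'))$ for all such $(\tau',g')$. Now use induction on $k$. $\square$

Note that the cost depends on the number of statements, not on the sizes of the $Z_l$.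

**Lemma 3 (clash).** If a set contains $Z$ and $g^*$ for some $g\in Z$ with $\deg g\le\delta$, it is refuted in degree $(q-1)\delta$.

*Proof.* $1=g^*+g^{q-2}\cdot g$, and all terms have degree $\le(q-1)\delta$. $\square$

## 4. A degree lower bound for $AB=I$, $BA\neq I$

This section does the first half of the plan: the pigeonhole matrix of Section 2 becomes a substitution. In $P$ below, the variables include the entries of the matrices.

**Lemma 4.** Let $n\ge2$ and let $A,B$ be $n\times n$ matrices of variables. In each of the following cases, if $E$ is refuted in degree $D\ge2$, then $D\ge\frac{n-1}2+1$.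

1. $E=\{\sum_lA_{il}B_{lj}-\delta_{ij}:i,j\le n\}\cup\{p^*\}$ with $p=\sum_lB_{nl}A_{ln}-1$.
2. $E=\{\sum_lA_{il}A_{jl}-\delta_{ij}:i,j\le n\}\cup\{p^*\}$ with $p=\sum_lA_{ln}A_{ln}-1$.

*Proof.* **Step 1: the substitution.** Let $P'=\mathbb F_q[x_{il}:i\le n,\ l\le n-1]/(x^2-x)$ and let $h:P\to P'$ be the homomorphism with $A_{il}\mapsto x_{il}$ and $B_{li}\mapsto x_{il}$ for $l\le n-1$, with $A_{in}\mapsto0$ and $B_{ni}\mapsto0$, and all other variables $\mapsto0$. It is well defined, since each image $y\in\{x_{il},0\}$ satisfies $y^q=y$ in $P'$. It does not increase degrees.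

**Step 2: $h$ carries refutations to refutations.** Define $\mathrm{cl}_D$ in $P'$ as in $P$. Then $h(\mathrm{cl}_D(E))\subseteq\mathrm{cl}_D(h(E))$. Indeed, elements of $E$ of degree $\le D$ go to elements of $h(E)$ of degree $\le D$; linear combinations are preserved; and if $\deg f\le D-1$ then $h(xf)=h(x)h(f)$, where $h(x)$ is a variable or $0$ and $\deg h(f)\le D-1$.

**Step 3: the images.** Column $n$ of $h(A)$ and row $n$ of $h(B)$ vanish, so $h(p)=-1$ in both cases, and $h(p^*)=1-(-1)^{q-1}=0$ (if $q$ is odd, $q-1$ is even; if $q$ is even, $-1=1$). The other elements of $E$ go to $\sum_{l<n}x_{il}x_{jl}-\delta_{ij}$. For $i\ne j$ this is a sum of axioms of $\mathrm{PHP}^n_{n-1}$. For $i=j$ it equals $\sum_{l<n}x_{il}-1=-Q_i$. All have degree $\le2\le D$, so $1\in\mathrm{cl}_D(\mathrm{PHP}^n_{n-1})$, and Theorem R with $h=n-1$ gives $D\ge\frac{n-1}2+1$. $\square$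

For $n=2$ the substituted matrix is $A=\begin{pmatrix}x_{11}&0\\x_{21}&0\end{pmatrix}$, and $AA^t=I$ says $x_{11}=x_{21}=1$ and $x_{11}x_{21}=0$: the example of Section 3.

The determinant argument shows that the bound in part 1 has the right order when $q=2$: it derives $p$ in degree $2n+2$, and $1=p+p^*$.

## 5. Terms denote polynomials of constant degree

We now begin the second half. The point of this section is that a term of $\mathbf{LA}$ contains a fixed number of multiplication signs, and $\Sigma$ is linear; so, however large the matrices, its value is a polynomial of bounded degree in the entries.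

**Definition (environments).** Let $P$ be a ring as in Section 3. An environment $\omega$ over $P$ assigns a natural number to every index variable, an element of $P$ to every field variable, and a matrix over $P$, of some dimensions in $\mathbb N^2$, to every matrix variable. Bound variables are renamed whenever necessary. The value $[t]_\omega$ is defined as follows.

- Index terms take values in $\mathbb N$ with the standard operations; $i-j=0$ if $i<j$. The values $\mathrm{div}(i,0)$, $\mathrm{rem}(i,0)$ are fixed numbers $\le i$ compatible with the index axioms (the usual axioms leave them open; take $0$). $r(T),c(T)$ are the dimensions of $[T]_\omega$. $\mathrm{cond}(\alpha,\cdot,\cdot)$ is evaluated by the truth value of $\alpha$ in $\mathbb N$.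
- $[A]_\omega=\omega(A)$, and $[\lambda ij\langle m,n,t\rangle]_\omega$ is the $[m]_\omega\times[n]_\omega$ matrix with $(a,b)$ entry $[t]_{\omega[i:=a,j:=b]}$.
- $0,1,+,*,-$ on field terms are interpreted in $P$. $[t^{-1}]_\omega=[t]_\omega$ if $q=2$, and $[t]_\omega^{q-2}$ if $q>2$. $e(T,s,s')$ is the entry of $[T]_\omega$ at position $([s]_\omega,[s']_\omega)$, or $0$ if this is out of range. $\Sigma T$ is the sum of all entries ($0$ if there are none). $\mathrm{cond}$ is as above.

Formulas inside $\mathrm{cond}$ contain only index atoms. So a simultaneous induction on terms shows: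

$$\text{index values and dimensions depend only on index variables and dimensions of matrix variables,} \tag{2}$$

never on entries or field values. Indeed $r,c$ of $\lambda ij\langle m,n,t\rangle$ are the values of $m,n$, whatever $t$ is.

**Definition (valuations).** A valuation $\nu$ assigns numbers to index variables and dimensions $(r_A,c_A)$ to matrix variables, all values being bounded. Put $|\nu|=2+\max(\text{values})$. The ring $P_\nu$ has as variables the field variables and the $A_{ij}$ ($1\le i\le r_A$, $1\le j\le c_A$) for all matrix variables $A$. It does not change when the value of an index variable changes. The generic environment of $\nu$ sends index variables to their values, each field variable to itself, and $A$ to the matrix $(A_{ij})$. Write $[t]_\nu$ for the value of $t$ in it.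

For example, if $\nu$ gives $n=2$, $i=1$, $j=2$ and both $A$ and $B$ are $2\times2$, then $[\Sigma\lambda kl\langle1,n,A_{il}B_{lj}\rangle]_\nu=A_{11}B_{12}+A_{12}B_{22}$. With $n=N$ it has $N$ summands, but always degree $2$.

**Lemma 5.**

- (a) $[t]_\omega$ depends only on the values of the free variables of $t$.
- (b) $[t(s/x)]_\omega=[t]_{\omega[x:=[s]_\omega]}$ for a variable $x$ and a term $s$ of the same sort.
- (c) For each field or matrix term $t$ there is a constant $\delta(t)$, independent of $\nu$, such that $[t]_\nu$ (respectively each of its entries) has degree $\le\delta(t)$.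
- (d) For each index term $t$ there is a constant $c$ with $2+[t]_\nu\le|\nu|^c$ for all $\nu$.

*Proof.* (a) Induction on $t$.

(b) Induction on $t$. All cases except $\lambda$ follow directly from the definitions; formulas in $\mathrm{cond}$ have the same truth value on both sides by the induction hypothesis for their index terms. Let $t=\lambda ij\langle m,n,u\rangle$ with $i,j$ different from $x$ and not free in $s$. The dimensions agree by the induction hypothesis. The $(a,b)$ entry of $[t(s/x)]_\omega$ is $[u(s/x)]_{\omega'}$ with $\omega'=\omega[i:=a,j:=b]$, which equals $[u]_{\omega'[x:=[s]_{\omega'}]}$. By (a), $[s]_{\omega'}=[s]_\omega$. So this is $[u]_{\omega[x:=[s]_\omega][i:=a,j:=b]}$, the $(a,b)$ entry of $[t]_{\omega[x:=[s]_\omega]}$.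

(c) Put $\delta=1$ for field and matrix variables and $\delta(0)=\delta(1)=0$. Put $\delta(t+u)=\delta(\mathrm{cond}(\alpha,t,u))=\max(\delta(t),\delta(u))$, $\delta(t*u)=\delta(t)+\delta(u)$, $\delta(-t)=\delta(t)$, $\delta(t^{-1})=\max(1,q-2)\,\delta(t)$, $\delta(e(T,s,s'))=\delta(\Sigma T)=\delta(T)$ and $\delta(\lambda ij\langle m,n,t\rangle)=\delta(t)$. By induction on terms the bound holds for all $\nu$ simultaneously. For $\lambda$, the entries are $[t]_{\nu[i:=a,j:=b]}$, and $\nu[i:=a,j:=b]$ is again a valuation with the same ring. For $\Sigma$, a sum of any number of polynomials of degree $\le\delta(T)$ has degree $\le\delta(T)$.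

(d) Induction on $t$. For variables, $2+[t]_\nu\le|\nu|$. For the constants, $2+[t]_\nu\le3\le|\nu|^2$, as $|\nu|\ge2$. Next, $2+a+b$ and $2+ab$ are both $\le(2+a)(2+b)$. Limited subtraction, $\mathrm{div}$ and $\mathrm{rem}$ are at most their first argument; $\mathrm{cond}$ takes one of two values. $r(A),c(A)$ for a matrix variable are values of $\nu$, and $r,c$ of $\lambda ij\langle m,n,t\rangle$ are the values of $m,n$. $\square$

By (c), no field term can denote $\det A$ at all sizes $n$, since $\det$ of the generic $n\times n$ matrix has degree $n$. So the general argument of Section 2 cannot be written down directly. That alone proves nothing about provability; for that we need all of Sections 6 to 8.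

The next lemma says that equal inputs give equal outputs, with a bounded-degree certificate. It handles the congruence axioms.

**Lemma 6 (congruence).** Let $t$ be a term and $d\ge0$. There is a constant $c(t,d)$ such that the following holds for every $P$. Let $\omega,\omega'$ be environments over $P$ which agree on index variables and on the dimensions of all matrix variables, and in which field values and matrix entries of the free variables of $t$ have degree $\le d$. Let $H$ be the set of differences $\omega(a)-\omega'(a)$ and $\omega(A)_{uv}-\omega'(A)_{uv}$ for the field variables $a$ and matrix variables $A$ free in $t$. Then: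

- if $t$ is an index term, $[t]_\omega=[t]_{\omega'}$;
- if $t$ is a matrix term, $[t]_\omega$ and $[t]_{\omega'}$ have the same dimensions;
- if $t$ is a field (matrix) term, $[t]_\omega-[t]_{\omega'}$ (each of its entries) is a finite sum $\sum_hp_hh$ with $h\in H$, $p_h\in P$, $\deg p_h\le c(t,d)$.

*Proof.* The first two claims are (2). In particular formulas inside $\mathrm{cond}$ have the same truth value under $\omega$ and $\omega'$. The third claim is by induction on $t$; as in Lemma 5(c), all values have degree bounded in terms of $t$ and $d$ only. Variables and constants are clear, and $+$, $-$ are linear. For products, $p_1p_2-p_1'p_2'=p_2(p_1-p_1')+p_1'(p_2-p_2')$. For ${}^{-1}$ with $q=2$ the difference is $p-p'$; with $q>2$,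
$$p^{q-2}-p'^{\,q-2}=(p-p')\sum_{s=0}^{q-3}p^s\,p'^{\,q-3-s},$$
and the cofactor has bounded degree. For $\mathrm{cond}$ the difference is one of the two given ones. For $e(T,s,s')$ it is an entry difference of $T$ at a common position, or $0-0$. For $\Sigma T$ it is a sum of entry differences at common positions; adding up cofactors does not raise their degrees. For $\lambda ij\langle m,n,u\rangle$ the $(a,b)$ entry difference is that of $u$ under $\omega[i:=a,j:=b]$ and $\omega'[i:=a,j:=b]$. $\square$

## 6. Sequents as families of polynomial systems

**Definition (polynomials of an atom).** For an atomic formula $\varphi$ and a valuation $\nu$ define $Z_\nu(\varphi)\subseteq P_\nu$; the idea is that $\varphi$ holds iff all of $Z_\nu(\varphi)$ vanishes.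

- For an index atom: $\emptyset$ if it is true in $\mathbb N$ under $\nu$, and $\{1\}$ if it is false.
- For $t=u$ of field sort: $\{[t]_\nu-[u]_\nu\}$.
- For $T=U$ of matrix sort: $\{1\}$ if the dimensions differ, otherwise the set of all $[T]_{\nu,ab}-[U]_{\nu,ab}$.

For a sequent $S$ let $\mathrm{At}(S)$ be the finite set of its atomic formulas, not counting those inside $\mathrm{cond}$. By Lemma 5(c), all elements of all $Z_\nu(\varphi)$, $\varphi\in\mathrm{At}(S)$, have degree at most a constant $\delta_S$ independent of $\nu$. By Lemma 5(b), for an index variable $i$,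
$$Z_\nu(\varphi(s/i))=Z_{\nu[i:=[s]_\nu]}(\varphi). \tag{3}$$

**Definition (refutable sequents).** $S$ is $D$-refutable at $\nu$ if for every case $(\tau,g)$ on the family $(Z_\nu(\varphi))_{\varphi\in\mathrm{At}(S)}$ such that $\tau$ falsifies $S$ propositionally (all antecedent formulas true, all succedent formulas false), $1\in\mathrm{cl}_D(E_\nu(\tau,g))$. Here $E_\nu(\tau,g)$ is the polynomial set of the case.

So $S$ is refutable in degree $D$ if every way of making $S$ false is contradictory for reasons of degree $D$. For example, take $q=2$, the sequent $A=B\to\Sigma A=\Sigma B$, and $\nu$ with $A,B$ both $1\times2$. The only falsifying case has the set $\{A_{11}-B_{11},\ A_{12}-B_{12},\ 1+g\}$ with $g=A_{11}+A_{12}-B_{11}-B_{12}$. Now $g$ is the sum of the first two elements, and $1=g+(1+g)$. So the sequent is $1$-refutable there.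

The following lemma disposes of all propositional reasoning.

**Lemma 7.** Let $S$ be a propositional consequence (atoms treated as propositional variables) of $S_1,\dots,S_r$, $r\ge0$, each $D$-refutable at $\nu$. Let $k$ be the number of atoms of $S_1,\dots,S_r$ not in $\mathrm{At}(S)$, and $\delta$ a degree bound for their polynomials. Then $S$ is $(D+k\delta)$-refutable at $\nu$.

*Proof.* Let $(\tau,g)$ be a case on $\mathrm{At}(S)$ falsifying $S$, and $E=E_\nu(\tau,g)$. For any case $(\tau',g')$ on the $k$ further atoms, $\tau\cup\tau'$ falsifies $S$, hence falsifies some $S_i$. The restriction of the combined case to $\mathrm{At}(S_i)$ has its polynomial set contained in $E\cup E_\nu(\tau',g')$, so $1\in\mathrm{cl}_D(E\cup E_\nu(\tau',g'))$. Apply Lemma 2. If $r=0$, then $S$ is a tautology and no case falsifies it. $\square$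

**Proposition 8.** If $\mathbf{LA}\vdash S$, there is a constant $K$ such that $S$ is $K\log_2|\nu|$-refutable at every $\nu$.

The proof is by induction on the $\mathbf{LA}$-proof and fills Sections 7 and 8. Theorem 1 needs $q=2$; we check each axiom over general $\mathbb F_q$, except $1+1=0$ and, in its stated form, $\to a=0\vee a=1$, which belong to $q=2$. Note that $\log_2|\nu|\ge1$, so additive constants can be absorbed into $K$.

## 7. Logic, axioms and the matrix equality rule

**Step 1: logical axioms, structural and propositional rules, cut.** The conclusion is a propositional consequence of the premises. Lemma 7 applies, and each inference adds only a constant.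

**Step 2: reductions for the nonlogical axioms.** We show that instances of nonlogical axioms are $O(1)$-refutable. Let $(\tau,g)$ be a falsifying case with set $E$. If $\tau(\varphi)=1$ for an index atom that is false at $\nu$, then $1\in E$. And $\tau(\varphi)=0$ is impossible for a true index atom, since $Z_\nu(\varphi)=\emptyset$. So we may assume that $\tau$ is correct on index atoms. We also note:

*Principle (A).* If $\tau(t=u)=0$ where $[t]_\nu=[u]_\nu$ (field or matrix sort), then $g$ chooses $0$, and $0^*=1\in E$.

**Step 3: index axioms.** For these, and for $r(\lambda ij\langle m,n,t\rangle)=m$, $c(\lambda ij\langle m,n,t\rangle)=n$, all atoms are index atoms and the axiom is true in $\mathbb N$. So no correct $\tau$ falsifies it.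

**Step 4: axioms that are identities.** Principle (A) settles each of the following.

- Ring axioms, and $1+1=0$ for $q=2$: both sides denote the same element of $P_\nu$.
- $\mathrm{cond}$ axioms for field elements: by correctness the hypothesis $\alpha$ (respectively $\neg\alpha$) is true in $\mathbb N$, so both sides of the conclusion have the same value.
- $e$-axioms: by correctness the index hypotheses hold. For $e(\lambda ij\langle m,n,t\rangle,s,s')=t(s,s')$ both sides equal $[t]_{\nu[i:=[s]_\nu,j:=[s']_\nu]}$, by definition and Lemma 5(b). For out-of-range indices the left side is $0$ by definition.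
- $\Sigma$-axioms: given the index hypotheses, both sides are the same sum of entries. A $1\times1$ matrix has one entry. A $1\times c$ row with $c>1$ is its first $c-1$ entries and the last. $A^t$ has the same entries as $A$, transposed. For $r,c>1$ the corner, the rest of the first row, the rest of the first column and the remaining minor partition the positions. For $r=0$ or $c=0$ the sum is empty.

**Step 5: the other field axioms.** For $0\ne1$: $Z_\nu(0=1)=\{-1\}$, and $1\in\mathrm{cl}_0(\{-1\})$.

For $a\ne0\to a*a^{-1}=1$, let $p$ be the value of the term in place of $a$. The second atom has the polynomial $p^{q-1}-1=-p^*$. In a falsifying case both atoms $a=0$ and $a*a^{-1}=1$ are false, so $p^*\in E$ and $(-p^*)^*\in E$. Now $p^*$ is idempotent, since $p^*p^*=p^*-p^{q-1}p^*=p^*$, and $(-1)^{q-1}=1$ in $\mathbb F_q$. So $(-p^*)^*=1-(p^*)^{q-1}=1-p^*$, and the two elements sum to $1$.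

For $\to a=0\vee a=1$, in general $\to\bigvee_{c\in\mathbb F_q}a=c$, all $(p-c)^*$ lie in $E$, and $\sum_c(p-c)^*=1$. Indeed $\sum_c(1-(x-c)^{q-1})=1$ holds in $\mathbb F_q[x]/(x^q-x)$, because both sides are equal as functions on $\mathbb F_q$; and since $p^q=p$ we may substitute $p$ for $x$. For $q=2$ this is just $(1+p)+p=1$.

**Step 6: equality axioms.** Reflexivity is true for indices, and is Principle (A) otherwise. For symmetry, transitivity and all congruence axioms (for function symbols, $\mathrm{cond}$, $e$, $\Sigma$, $r$, $c$, $\lambda$, and for the predicates $=,\le$) argue as follows; for $\lambda$, congruence replaces terms substituted for free variables of a $\lambda$-term, not for its bound variables. By correctness the index hypotheses with value $1$ hold at $\nu$. If a matrix hypothesis $T=U$ has value $1$ and the dimensions differ, then $1\in E$; so assume they agree. Then all differences belonging to field and matrix hypotheses lie in $E$.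

If the conclusion is an index atom, it is true at $\nu$: for congruence of function symbols by the first claim of Lemma 6 (for instance $A=B\to r(A)=r(B)$, because the dimensions agree), otherwise trivially. So there is no falsifying case.

If the conclusion is a field or matrix equation, its two sides have the same dimensions in the matrix case, and I claim that the polynomial $g$ chosen for it is a sum $\sum p_hh$ with $h$ among the hypothesis differences and $\deg p_h$ bounded by a constant. For symmetry, $u-t=-(t-u)$. For transitivity, $t-v=(t-u)+(u-v)$. For congruence of $=$, with hypotheses $t=t'$, $u=u'$, $t=u$ and conclusion $t'=u'$, we have $t'-u'=-(t-t')+(t-u)+(u-u')$. For $s_1=s_1',\dots\to f(s_1,\dots)=f(s_1',\dots)$, apply Lemma 6 to the term $f(x_1,\dots)$ and the environments $x_l\mapsto[s_l]_\nu$ and $x_l\mapsto[s_l']_\nu$, other variables generic; Lemma 5(b) says that these compute the two sides, and the degrees $d$ are constants by Lemma 5(c). So $g\in\mathrm{cl}_{O(1)}(E)$. With $g^*\in E$ we get $1=g^*+g^{q-1}\in\mathrm{cl}_{O(1)}(E)$.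

**Step 7: the matrix equality rule.** Let $(\tau,g)$ be a falsifying case at $\nu$ for $\Gamma\to A=B,\Delta$, with set $E$. Then $\tau(A=B)=0$.

Suppose first that the dimensions of $[A]_\nu,[B]_\nu$ differ, say $r(A)=r(B)$ is false at $\nu$; the argument for $c$ is the same with the third premise. If this atom occurs in $\Gamma,\Delta$ with $\tau$-value $1$, then $1\in E$. Otherwise give it the value $0$, with chosen element $1$. Together with the restriction of $(\tau,g)$ to $\Gamma,\Delta$ this is a falsifying case of the second premise, with set contained in $E\cup\{1^*\}=E\cup\{0\}$. So the bound for that premise applies.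

Now let the dimensions agree. The element chosen for $A=B$ is $[A]_{\nu,ab}-[B]_{\nu,ab}$ for some $a,b$. Put $\mu=\nu[i:=a,j:=b]$. As $i,j$ are not free in $\Gamma,\Delta,A,B$, the sets $Z$ of atoms of $\Gamma,\Delta$ are the same at $\mu$ and at $\nu$. The atom $e(A,i,j)=e(B,i,j)$ contains $i$ free, so it is not an atom of $\Gamma,\Delta$, and its set at $\mu$ is $\{[A]_{\nu,ab}-[B]_{\nu,ab}\}$. Restrict $(\tau,g)$ to $\Gamma,\Delta$ and give this atom the value $0$: this is a falsifying case of the first premise at $\mu$, with set contained in $E$. Since $a\le[r(A)]_\nu$ and $b\le[c(A)]_\nu$, Lemma 5(d) gives $\log_2|\mu|=O(\log_2|\nu|)$, so the bound for the premise at $\mu$ is $O(\log_2|\nu|)$.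

## 8. The induction rule: linear cost, then logarithmic cost

**Setting.** The premise is $\Gamma,\alpha(i)\to\alpha(i+1),\Delta$ and the conclusion is $\Gamma,\alpha(0)\to\alpha(n),\Delta$. Fix $\nu$, and let $n_0=[n]_\nu\le|\nu|^c$ (Lemma 5(d)). Let $\varphi_1,\dots,\varphi_k$ be the atoms of $\alpha(i)$, put $Z_l^a:=Z_{\nu[i:=a]}(\varphi_l)$, and let $\delta$ bound the degrees of all polynomials belonging to atoms of premise and conclusion. Let $T\subseteq\{0,1\}^k$ be the set of $\tau$ making $\alpha$ true. A case on $Z_1^a,\dots,Z_k^a$ is called a case at $a$; its set is $E^a(\tau,g)$; it is *true* if $\tau\in T$ and *false* otherwise. Since $|\nu[i:=a]|\le|\nu|+n_0$ for $a<n_0$, the induction hypothesis gives $D=O(\log_2|\nu|)$, without loss of generality $D\ge(q-1)\delta$, such that the premise is $D$-refutable at $\nu[i:=a]$ for all $a<n_0$.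

**Step 8: endpoints.** Take a falsifying case of the conclusion at $\nu$, and let $X$ be the polynomial set of its restriction to $\mathrm{At}(\Gamma,\Delta)$. By (3), $Z_\nu(\varphi_l(0))=Z^0_l$ and $Z_\nu(\varphi_l(n))=Z_l^{n_0}$, so the case induces a true case at $0$ and a false case at $n_0$. Its set contains $X\cup E^0\cup E^{n_0}$. If $n_0=0$, the true and the false case at $0$ differ at some $l$, and Lemma 3 refutes the set in degree $(q-1)\delta\le D$. From now on $n_0\ge1$.

**Step 9: one step of the induction.** Let $a<n_0$, let $E^a$ come from a true case at $a$ and $E^{a+1}$ from a false case at $a+1$. Then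
$$1\in\mathrm{cl}_D(X\cup E^a\cup E^{a+1}). \tag{4}$$
Indeed, at $\mu=\nu[i:=a]$ we have $Z_\mu(\varphi_l(i))=Z_l^a$, and $Z_\mu(\varphi_l(i+1))=Z_l^{a+1}$ by (3), and $Z_\mu=Z_\nu$ on $\mathrm{At}(\Gamma,\Delta)$ since $i$ is not free there. So the three cases prescribe values and choices for all atoms of the premise. If some atom, occurring in several of these roles, is prescribed two different values, use Lemma 3. Otherwise, keeping one choice for each false atom, they form a falsifying case of the premise at $\mu$ whose set is contained in $X\cup E^a\cup E^{a+1}$.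

**The direct way, and why it is useless.** Put a case at every intermediate point $1,\dots,n_0-1$. Together with the true case at $0$ and the false case at $n_0$, there is some $a$ with a true case at $a$ and a false one at $a+1$; so (4) refutes every combination in degree $D$. Now remove all intermediate cases by Lemma 2. There are $k(n_0-1)$ statements, so the result has degree $D+k(n_0-1)\delta$. When $n_0$ has the size of the matrices, this is linear in $N$; and the lower bound we want to contradict is $\frac{N-1}2+1$. There is no contradiction: this is exactly where the direct translation stops.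

The loss comes from asking about all intermediate points at once. To find a place where $\alpha$ changes from true to false, one need not look everywhere: one can bisect.

**Step 10: bisection.** Claim: for $0\le a<b\le n_0$, any true case at $a$ and any false case at $b$,
$$1\in\mathrm{cl}_{D+k\delta\lceil\log_2(b-a)\rceil}(X\cup E^a\cup E^b). \tag{5}$$
We use induction on $b-a$. For $b=a+1$ this is (4). Otherwise let $m=a+\lceil(b-a)/2\rceil$, so $a<m<b$. Every case at $m$ is either true, and then we apply the claim to $m<b$; or false, and then we apply it to $a<m$. Both gaps are at most $\lceil(b-a)/2\rceil$, and $\lceil\log_2\lceil x/2\rceil\rceil=\lceil\log_2x\rceil-1$ for integers $x\ge2$. So for every case at $m$ the set $X\cup E^a\cup E^b\cup E^m$ is refuted in degree $D+k\delta(\lceil\log_2(b-a)\rceil-1)$. Lemma 2 for $Z_1^m,\dots,Z_k^m$ adds $k\delta$ and gives (5).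

With $a=0$ and $b=n_0$, the conclusion of the rule is $(D+k\delta\lceil\log_2n_0\rceil)$-refutable at $\nu$. Since $n_0\le|\nu|^c$, this is $O(\log_2|\nu|)$, with a constant that depends only on the proof. This completes the proof of Proposition 8. $\square$

## 9. Proof of Theorem 1

Let $q=2$ and suppose $\mathbf{LA}\vdash\mathrm{IP}_n$. By Proposition 8 there is $K$ such that $\mathrm{IP}_n$ is $K\log_2|\nu|$-refutable at every $\nu$.

For $N\ge2$ let $\nu$ give $n$ the value $N$, give $A$ and $B$ the dimensions $(N,N)$, and give all other index variables the value $0$ and all other matrix variables the dimensions $(0,0)$. Then $|\nu|=N+2$. The two atoms of $\mathrm{IP}_n$ have the polynomial sets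
$$\Big\{\sum_lA_{il}B_{lj}-\delta_{ij}\Big\}_{i,j\le N}\quad\text{and}\quad\Big\{\sum_lB_{il}A_{lj}-\delta_{ij}\Big\}_{i,j\le N}.$$
Give the first atom the value $1$, and the second the value $0$ with witness $i=j=N$. This falsifies $\mathrm{IP}_n$, and the polynomial set of the case is exactly $E$ of Lemma 4, part 1, with $n=N$. So $E$ is refuted in degree $\max(2,K\log_2(N+2))$, and Lemma 4 gives
$$\max(2,K\log_2(N+2))\ \ge\ \frac{N-1}2+1\qquad\text{for all }N\ge2.$$
This is false for large $N$. $\blacksquare$

## 10. Induction without loss in the length

The logarithm can be removed altogether. This gives a theorem about much larger theories, in which index terms may grow arbitrarily fast, so that even a logarithm of $n_0$ would be too much.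

Let $\mathbf{LA}^+_q$ be the following extension of $\mathbf{LA}$. The $\mathrm{GF}(2)$ axioms are replaced by constants for the elements of $\mathbb F_q$ with their addition and multiplication tables, $c\ne d$ for distinct constants, and $\to\bigvee_{c\in\mathbb F_q}a=c$. There is an index function symbol for every function $\mathbb N^r\to\mathbb N$ and an index predicate symbol for every relation on $\mathbb N$ (also allowed inside $\mathrm{cond}$). All quantifier-free sequents of index atoms without matrix variables that are true in $\mathbb N$ are axioms, as schemes. Thus $\mathbf{LA}\subseteq\mathbf{LA}_2^+$.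

**Theorem 2.**

1. Every theorem of $\mathbf{LA}_q^+$ is $D$-refutable at every $\nu$ for a constant $D$.
2. $\mathbf{LA}_q^+$ does not prove $\mathrm{IP}_n$, nor even $r(A)=n,\ c(A)=n,\ AA^t=I_n\to A^tA=I_n$.
3. If $f:\mathbb N\to\mathbb N$ satisfies $f(n)>n$ for infinitely many $n$ (e.g. $f(n)=2^n$), then $\mathbf{LA}^+_q$ does not prove the valid sequent $c(A)=n,\ r(A)=f(n),\ n<f(n),\ AA^t=I_{f(n)}\to{}$ (with empty succedent).
4. The principles in part 2 are also unprovable in $\mathbf{LA}$ without the $\mathrm{GF}(2)$ axioms, and in that theory plus $\bar p\ne0$ for all primes $p$ (characteristic $0$), where $\bar p=1+\dots+1$ ($p$ times).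

The sequent in part 3 is valid because $A$ has only $n$ columns, so $AA^t$ has rank at most $n<f(n)$.

**One atom, by hand.** Suppose $\alpha(i)$ is a single atom, with sets $Z^a$ of degree $\le\delta$, and suppose (4) holds for all $a<N$. We claim that $X\cup Z^0\cup\{g^*\}$, $g\in Z^N$, is refuted in degree $D+\delta$, whatever $N$ is. Suppose not. Let $e\le N-1$ be largest such that $G=X\cup\{g^*\}\cup Z^0\cup\dots\cup Z^e$ is not refuted in degree $D+\delta$. If $e=N-1$, then (4) refutes $X\cup Z^{N-1}\cup\{g^*\}\subseteq G$ in degree $D$, a contradiction. If $e<N-1$, then $1\in\mathrm{cl}_{D+\delta}(G\cup Z^{e+1})$, so some $p\in Z^{e+1}$ is not in $\mathrm{cl}_{D+\delta}(G)$. By Lemma 1, $G\cup\{p^*\}$ is not refuted in degree $D$. But (4) refutes its subset $X\cup Z^e\cup\{p^*\}$ in degree $D$, a contradiction.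

The gain is that we add whole systems $Z^1,Z^2,\dots$ for free as long as nothing breaks, and pay only once, at the place where something breaks.

With $k$ atoms this argument as it stands fails: it needs "$\alpha(a)$ is true" to be the vanishing of a set of low-degree polynomials. Truth of atoms is such a condition, but falsity of a matrix equation needs a witness. What can be expressed by vanishing are the up-closed conditions on the set of true atoms. So we shrink such a condition, one truth pattern at a time.

Identify $\{0,1\}^k$ with the power set of $[k]=\{1,\dots,k\}$: a pattern is the set of its true atoms. For up-closed $U\subseteq\{0,1\}^k$ put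
$$Z^a[U]=\Big\{\prod_{j\in J}g_j:\ J\subseteq[k],\ [k]\setminus J\notin U,\ g_j\in Z_j^a\Big\}.$$
These polynomials have degree $\le k\delta$. Evaluate at a point, and let $\sigma$ be the set of $j$ such that $Z_j^a$ vanishes there. Some product over $J$ is nonzero iff $J\cap\sigma=\emptyset$, that is, $[k]\setminus J\supseteq\sigma$. So $Z^a[U]$ vanishes iff every superset of $\sigma$ lies in $U$, that is, iff $\sigma\in U$. For $k=2$ and $U=\{\{1\},\{1,2\}\}$ ("atom $1$ is true"), for example, the admissible $J$ are those with $[2]\setminus J\in\{\emptyset,\{2\}\}$, namely $J=\{1,2\}$ and $J=\{1\}$. So $Z^a[U]=Z_1^a\cup\{g_1g_2:g_1\in Z_1^a,\,g_2\in Z^a_2\}$. At the extremes, $Z^a[\{0,1\}^k]=\emptyset$, while $1\in Z^a[\emptyset]$, the empty product.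

**Lemma 9.** Let $X\subseteq P$, $N\ge1$; for $0\le a\le N$ let $Z_1^a,\dots,Z_k^a\subseteq P$ consist of polynomials of degree $\le\delta$; let $T\subseteq\{0,1\}^k$ and $D\ge(k+1)(q-1)\delta$. Suppose that for all $a<N$, every case at $a$ with $\tau\in T$ and every case at $a+1$ with $\tau'\notin T$, $1\in\mathrm{cl}_D(X\cup E^a(\tau,g)\cup E^{a+1}(\tau',g'))$. Then for every case at $0$ with $\tau\in T$ and every case at $N$ with $\tau'\notin T$,
$$1\in\mathrm{cl}_{D'}(X\cup E^0(\tau,g)\cup E^N(\tau',g')),\qquad D'=D+2^kk\delta.$$

*Proof.* **Step 1: the invariant.** Enumerate the subsets of $[k]$ as $\sigma_1,\dots,\sigma_{2^k}$ so that proper subsets come earlier. Let $U_s=\{\sigma_t:t>s\}$, which is up-closed, and $D_s=D'-sk\delta$, so $D_0=D'$ and $D_{2^k}=D$. Suppose the conclusion fails for some pair of cases. We construct, for $s=0,\dots,2^k$, sets $F_s\supseteq X$ and integers $0\le l_s<r_s\le N$ such that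

- (i) $1\notin\mathrm{cl}_{D_s}(F_s)$;
- (ii) $E^{l_s}(\tau,g)\subseteq\mathrm{cl}_D(F_s)$ for some case at $l_s$ with $\tau\in T$, and $E^{r_s}(\tau',g')\subseteq\mathrm{cl}_D(F_s)$ for some case at $r_s$ with $\tau'\notin T$;
- (iii) $Z^a[U_s]\subseteq F_s$ whenever $l_s<a<r_s$.

In words: the left end is true, the right end is false, every point between has its pattern in $U_s$, and this is consistent in degree $D_s$.

**Step 2: start.** Take $F_0=X\cup E^0(\tau,g)\cup E^N(\tau',g')$, $l_0=0$, $r_0=N$. Then (i) is our assumption; (ii) holds since the sets $E$ have elements of degree $\le(q-1)\delta\le D$; and (iii) holds since $Z^a[U_0]=\emptyset$.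

**Step 3: a computation at one point.** This is what produces new endpoints. Write $F,l,r,U$ for $F_{s-1},l_{s-1},r_{s-1},U_{s-1}$, and $U'=U_s$, $\sigma=\sigma_s$. So $U=U'\cup\{\sigma\}$, and no proper subset of $\sigma$ is in $U$. Claim: if $l<b<r$, $G\supseteq F$, and $p\in Z^b[U']$ is not in $\mathrm{cl}_{D_{s-1}}(G)$, then $E^b(\sigma,g)\subseteq\mathrm{cl}_D(G\cup\{p^*\})$ for some case $(\sigma,g)$ at $b$.

Write $p=\prod_{j\in J}g_j$ with $[k]\setminus J\notin U'$. If $[k]\setminus J\notin U$, then $p\in Z^b[U]\subseteq F\subseteq G$ by (iii) for $s-1$, and $\deg p\le k\delta\le D\le D_{s-1}$; so $p\in\mathrm{cl}_{D_{s-1}}(G)$, a contradiction. Hence $[k]\setminus J=\sigma$. Consider the case $(\sigma,(g_j)_{j\notin\sigma})$ at $b$.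

- For $j\notin\sigma$: $g_j^*p=0$, since $g_j^*g_j=0$. So $g_j^*=g_j^*(p^*+p^{q-1})=g_j^*p^*$, which is in $\mathrm{cl}_D(G\cup\{p^*\})$.
- For $j\in\sigma$ and $z\in Z_j^b$: put $M=J\cup\{j\}$. Then $[k]\setminus M=\sigma\setminus\{j\}\notin U$, so $zp\in Z^b[U]\subseteq F$. Hence $z=zp^*+zp\cdot p^{q-2}\in\mathrm{cl}_D(G\cup\{p^*\})$.

The degrees add up to at most $(q-1)\delta+(q-1)k\delta$ for $g_j^*p^*$, to at most $\delta+(q-1)k\delta$ for $zp^*$, and to at most $(k+1)\delta+(q-2)k\delta$ for $zp\cdot p^{q-2}$. All are $\le(k+1)(q-1)\delta\le D$. This proves the claim.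

**Step 4: from $s-1$ to $s$ when $\sigma\notin T$.** We impose $U'$ from the left as far as possible. For $e\in[l,r-1]$ let $G_e=F\cup\bigcup_{l<a\le e}Z^a[U']$, and let $e$ be largest with $1\notin\mathrm{cl}_{D_{s-1}}(G_e)$; $e=l$ qualifies by (i). Write $G=G_e$.

If $e=r-1$, put $F_s=G$, $l_s=l$, $r_s=r$. Then (i) holds since $D_s\le D_{s-1}$, (ii) holds since $F\subseteq F_s$, and (iii) holds by construction.

If $e<r-1$, then $1\in\mathrm{cl}_{D_{s-1}}(G\cup Z^{e+1}[U'])$, so some $p\in Z^{e+1}[U']$ is not in $\mathrm{cl}_{D_{s-1}}(G)$. By Lemma 1, $1\notin\mathrm{cl}_{D_{s-1}-k\delta}(G\cup\{p^*\})$. Put $F_s=G\cup\{p^*\}$, $l_s=l$, $r_s=e+1$. Then (i) holds; (iii) holds, since $Z^a[U']\subseteq G$ for $l<a<e+1$; the left half of (ii) is inherited; and the right half is Step 3 with $b=e+1$, as $\sigma\notin T$.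

**Step 5: from $s-1$ to $s$ when $\sigma\in T$.** We impose $U'$ from the right. For $e\in[l+1,r]$ let $G_e=F\cup\bigcup_{e\le a<r}Z^a[U']$, and let $e$ be smallest with $1\notin\mathrm{cl}_{D_{s-1}}(G_e)$; $e=r$ qualifies by (i). Write $G=G_e$. If $e=l+1$, put $F_s=G$, $l_s=l$, $r_s=r$; (i)–(iii) hold as before. If $e>l+1$, some $p\in Z^{e-1}[U']$ is not in $\mathrm{cl}_{D_{s-1}}(G)$, and by Lemma 1, $1\notin\mathrm{cl}_{D_s}(G\cup\{p^*\})$. Put $F_s=G\cup\{p^*\}$, $l_s=e-1$, $r_s=r$. Then (i) and (iii) hold, the right half of (ii) is inherited, and the left half is Step 3 with $b=e-1$, as $\sigma\in T$.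

**Step 6: the end.** For $s=2^k$ we have $U_s=\emptyset$ and $1\in Z^a[\emptyset]$. By (i) and (iii) there is no $a$ with $l_s<a<r_s$, so $r_s=l_s+1$. By (ii), the hypothesis of the lemma and $X\subseteq F_s$, we get $1\in\mathrm{cl}_D(F_s)$. This contradicts (i), since $D_{2^k}=D$. $\square$

## 11. Proof of Theorem 2

**Part 1.** Repeat the proof of Proposition 8 with "constant" in place of "$K\log_2|\nu|$". Lemma 5(a)–(c) and Lemma 6 hold in the larger language with the same proofs: field constants have degree $0$, and index functions and predicates still see only index values. Lemma 5(d) is no longer needed, since the bounds no longer depend on $|\nu|$. The new index axioms, and congruence for the new symbols, are true index sequents, handled as in Steps 3 and 6 of Section 7. The field tables fall under Principle (A); $c\ne d$ is handled like $0\ne1$, its polynomial being a nonzero constant; and $\to\bigvee_ca=c$ was checked in Step 5. In the induction rule, let $D$ be the constant of the premise, increased to at least $(k+1)(q-1)\delta$. The case $n_0=0$ is Step 8. For $n_0\ge1$, the statement (4) is exactly the hypothesis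 of Lemma 9 with $N=n_0$. Lemma 9 replaces the bisection and gives the constant $D+2^kk\delta$, independent of $n_0$ and $\nu$.

**Part 2.** Assume that one of the two sequents is provable, and take the constant $D$ of Part 1, without loss of generality $D\ge2$. Let $\nu$ give $n$ the value $N\ge2$ and the matrices the dimensions $(N,N)$. The index atoms $r(A)=n$, $c(A)=n$ of the second sequent are true, so they get the value $1$ and contribute nothing. Give the matrix equation in the antecedent the value $1$, and the one in the succedent the value $0$ with witness $(N,N)$. The set of this falsifying case is $E$ of Lemma 4, part 1 or part 2 respectively. Hence $D\ge\frac{N-1}2+1$ for all $N\ge2$, a contradiction.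

**Part 3.** Assume provability and take the constant $D$ of Part 1, without loss of generality $D\ge2$. Let $h\geq 1$ with $m=f(h)>h$, and let $\nu$ give $n=h$, $r(A)=m$, $c(A)=h$. Consider the falsifying case that is correct on index atoms and makes the matrix equation true. The false atom $n=f(n)$, which occurs in $n<f(n)$, contributes only $1^*=0$; true index atoms contribute nothing. So up to the element $0$ the set of the case is
$$E=\Big\{\sum_{l\le h}A_{il}A_{jl}-\delta_{ij}:i,j\le m\Big\}.$$
Map $A_{il}\mapsto x_{il}$ into $\mathbb F_q[x_{il}:i\le m,\ l\le h]/(x^2-x)$, and all other variables to $0$. As in Lemma 4, this is a well-defined homomorphism that does not raise degrees and carries refutations to refutations. For $i\ne j$ the elements of $E$ go to sums of axioms of $\mathrm{PHP}^m_h$; for $i=j$ they go to $-Q_i$. All have degree $\le2\le D$. So $\mathrm{PHP}^m_h$ is refuted in degree $D$, and Theorem R gives $D\ge h/2+1$. This holds for infinitely many $h$, a contradiction.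

**Part 4.** Without the $\mathrm{GF}(2)$ axioms the theory is a subtheory of $\mathbf{LA}\subseteq\mathbf{LA}_2^+$, and Part 2 with $q=2$ applies. In characteristic $0$, a proof uses only finitely many axioms $\bar p\ne0$. Let $q$ be a prime larger than all these $p$. Over $\mathbb F_q$ the sequent $\bar p=0\to$ is $0$-refutable, because $Z_\nu(\bar p=0)=\{p\cdot1\}$ consists of a nonzero constant. All other axioms of this theory were verified over $\mathbb F_q$ in Section 7, and the rules are handled as in Part 1. So the proved sequent would be $O(1)$-refutable over $\mathbb F_q$, which contradicts the argument of Part 2. $\blacksquare$
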